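\title{Banach spaces all of whose nonseparable subspaces admit a projectional resolution of the identity}

\begin{abstract}
We prove that a real or complex Banach space is weakly Lindel\"of determined as soon as each of its nonseparable closed subspaces, with the restricted norm, admits a projectional resolution of the identity. The proof compares a resolution on the space with resolutions on suitable hyperplanes. If some functional depended on uncountably many steps of the resolution, the comparison would make every plane in every three-dimensional subspace the range of a norm-one projection, and the theorem of Kakutani and Bohnenblust would force the space to be a Hilbert space, where no such functional exists. The comparison requires generic differentiability of the norm, which we obtain by excluding $\ell_1(\omega_1)$.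
\end{abstract}

\section{The question and the result}\label{sec:intro}

Banach spaces are over $\mathbb K\in\{\mathbb R,\mathbb C\}$. A \emph{subspace} is a closed linear subspace with the restricted norm, a \emph{projection} is a bounded linear idempotent, $B_X$ is the closed unit ball of $X$, and $\operatorname{dens}X$ is the least cardinality of a dense subset of $X$.

\begin{definition}\label{def:pri}
Let $X$ be a Banach space with $\operatorname{dens}X=\kappa>\omega$. A \emph{projectional resolution of the identity} (PRI) on $X$ is a family $(P_\alpha)_{\omega\le\alpha\le\kappa}$ of projections on $X$ such that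
\begin{itemize}
\item[(P1)] $P_\omega=0$ and $P_\kappa=\mathrm{Id}_X$;
\item[(P2)] $\|P_\alpha\|=1$ for $\alpha\in(\omega,\kappa]$;
\item[(P3)] $P_\alpha P_\beta=P_\beta P_\alpha=P_\alpha$ whenever $\omega\le\alpha\le\beta\le\kappa$;
\item[(P4)] $\operatorname{dens}P_\alpha X\le\operatorname{card}\alpha$;
\item[(P5)] $P_\mu X=\overline{\bigcup_{\alpha<\mu}P_\alpha X}$ for every limit ordinal $\mu\in(\omega,\kappa]$.
\end{itemize}
\end{definition}

A PRI cuts $X$ into the pieces $(P_{\alpha+1}-P_\alpha)X$, each of density smaller than $\kappa$, and so opens the way to induction on the density. The model is $c_0(\omega_1)$ or $\ell_p(\omega_1)$, $1\le p<\infty$, with $P_\omega=0$ and $P_\alpha x=x1_{[0,\alpha)}$ for $\alpha>\omega$. Because of (P2), admitting a PRI is a property of the norm and not only of the isomorphism class.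

A compact space is \emph{Corson} if it is homeomorphic to a subset of some $\mathbb R^{I}$ all of whose points have only countably many nonzero coordinates. A Banach space $X$ is \emph{weakly Lindel\"of determined} (WLD) if $(B_{X^*},w^*)$ is a Corson compact space. We shall reach this property through a concrete sufficient condition. Call a set $\Gamma\subset X$ \emph{countably supporting} if its linear span is dense in $X$ and $\{x\in\Gamma:f(x)\ne0\}$ is countable for every $f\in X^*$.

\begin{lemma}\label{lem:wld}
A Banach space with a countably supporting set is WLD.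
\end{lemma}

\begin{proof}
The map $h\mapsto(\operatorname{Re}h(x),\operatorname{Im}h(x))_{x\in\Gamma}$ from $(B_{X^*},w^*)$ to a power of $\mathbb R$ is continuous, and it is injective because $\Gamma$ is linearly dense. Its domain is compact, so it is a homeomorphism onto its image, and each point of the image has countably many nonzero coordinates.
\end{proof}

A countable dense set in a separable space, an orthonormal basis of a Hilbert space, and the unit vectors of $c_0(\omega_1)$ or of $\ell_p(\omega_1)$ with $1<p<\infty$ are countably supporting. The unit vectors of $\ell_1(\omega_1)$ are not, since the functional $x\mapsto\sum_\gamma x_\gamma$ is nonzero at all of them.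

It is known that every nonseparable WLD space admits a PRI, and that $X$ is WLD if and only if every nonseparable Banach space isomorphic to a complemented subspace of $X$ admits a PRI. This characterization allows the norm to be changed. One may instead keep the norm and vary the subspace. We say that $X$ has \emph{property \textup{(H)}} if every nonseparable subspace of $X$ admits a PRI; this property passes to subspaces. It is standard that WLD spaces have (H): if $Y\subset X$, restriction maps $B_{X^*}$ continuously onto $B_{Y^*}$, a continuous image of a Corson compact space is Corson, and so $Y$ is WLD and admits a PRI when it is nonseparable. The converse is the following question, posed in \cite{source}.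

\begin{quote}
\emph{Let $X$ be a Banach space such that every nonseparable subspace of $X$ admits a PRI. Is $X$ then WLD?}
\end{quote}

A PRI on $X$ alone does not suffice: $\ell_1(\omega_1)$ has one, but it fails (H) by Corollary~\ref{cor:noell1} below and is therefore not WLD. For the question itself there is a reason for doubt. A new norm can be built with the purpose of destroying norm-one projections, while a subspace inherits whatever symmetry the norm of $X$ has; in $\ell_1(\omega_1)$ the obvious candidate for a bad subspace, the kernel of the summation functional, carries all the norm-one projections one could ask for (Remark~\ref{rem:ell1hyper}). There is also a reason to expect a positive answer: a norm that supplies projections of norm one on all subspaces should resemble a Hilbert norm, and Hilbert spaces are WLD. The second intuition is the correct one, and the proof follows it literally.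

\begin{theorem}\label{thm:main}
Let $X$ be a real or complex Banach space such that every nonseparable subspace of $X$ admits a PRI. Then $X$ is WLD. More precisely, there is a linearly dense set $\Gamma\subset X$ such that $\{x\in\Gamma:f(x)\ne0\}$ is countable for every $f\in X^*$.
\end{theorem}

Section~\ref{sec:reduction} reduces the theorem to one statement about families of projections of length $\omega_1$, Proposition~\ref{prop:factor}. Section~\ref{sec:two} shows the mechanism behind that statement in dimension four and isolates it as a lemma, whose only delicate hypothesis is a form of smoothness. Sections~\ref{sec:smooth} and~\ref{sec:ell1} supply the smoothness, and Section~\ref{sec:hilbert} completes the proof. The known facts quoted above are not used; the only external result of substance is the theorem of Kakutani \cite{kakutani} and Bohnenblust \cite{bohnenblust}, stated as Theorem~\ref{thm:KB}.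

\section{Reduction to resolutions of length $\omega_1$}\label{sec:reduction}

We recall the set theory that is needed. A set $C\subset\omega_1$ is a \emph{club} if it is unbounded and contains the supremum of every increasing sequence of its elements. The intersection of two clubs is a club, and the limit ordinals above a given $\alpha_0<\omega_1$ form a club. A set $S\subset\omega_1$ is \emph{stationary} if it meets every club. A stationary set is uncountable, its intersection with a club is stationary, and a set that contains no club has stationary complement. \emph{Fodor's lemma} says that if $S$ is stationary and $\beta(\alpha)<\alpha$ for every $\alpha\in S$, then the function $\alpha\mapsto\beta(\alpha)$ is constant on a stationary subset of $S$.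

\begin{definition}\label{def:resolution}
A \emph{filtration} of a Banach space $W$ is an increasing family $(W_\alpha)_{\alpha_0\le\alpha<\omega_1}$ of separable subspaces with union $W$ such that $W_\mu=\overline{\bigcup_{\alpha<\mu}W_\alpha}$ for every limit ordinal $\mu>\alpha_0$. A \emph{resolution} on $W$ is a family $(R_\alpha)_{\alpha_0\le\alpha<\omega_1}$ of projections on $W$ with $\|R_\alpha\|\le1$ and $R_\alpha R_\beta=R_{\min(\alpha,\beta)}$ whose ranges form a filtration of $W$. A functional $f\in W^*$ \emph{factors through} the resolution if $f=fR_\alpha$ for some $\alpha$.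
\end{definition}

Every separable subset of $W$ lies in some member of a filtration: each point of a countable dense subset does, countably many ordinals below $\omega_1$ have an upper bound below $\omega_1$, and the $W_\alpha$ are closed. The next lemma is what makes a PRI obtained from (H), about which we know nothing in advance, comparable with subspaces that we control.

\begin{lemma}\label{lem:club}
If $(W_\alpha)$ and $(W'_\alpha)$ are filtrations of the same space, then $W_\mu=W'_\mu$ for all $\mu$ in some club.
\end{lemma}

\begin{proof}
Consider only indices at which both families are defined. Let $C$ be the set of limit ordinals $\mu$, above the first such index, such that for every $\alpha<\mu$ there is $\beta<\mu$ with $W_\alpha\subset W'_\beta$ and $W'_\alpha\subset W_\beta$. For $\mu\in C$ the unions $\bigcup_{\alpha<\mu}W_\alpha$ and $\bigcup_{\alpha<\mu}W'_\alpha$ coincide, so $W_\mu=W'_\mu$. If $\mu$ is the supremum of an increasing sequence in $C$ and $\alpha<\mu$, some term $\mu'\le\mu$ of the sequence exceeds $\alpha$ and provides $\beta<\mu'$; so $\mu\in C$. Given $\beta_0$, choose $\beta_0<\beta_1<\cdots$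 with $W_{\beta_k}\subset W'_{\beta_{k+1}}$ and $W'_{\beta_k}\subset W_{\beta_{k+1}}$, which is possible by separability; then $\sup_k\beta_k\in C$, so $C$ is unbounded.
\end{proof}

\begin{lemma}\label{lem:resolution}
\begin{itemize}
\item[(a)] If $(R_\alpha)$ is a resolution on $W$ and $\mu>\alpha_0$ is a limit ordinal, then $R_\beta w\to R_\mu w$ as $\beta\uparrow\mu$, for every $w\in W$.
\item[(b)] If $(P_\alpha)_{\omega\le\alpha\le\omega_1}$ is a PRI on a space $W$ of density $\omega_1$, then $(P_\alpha)_{\omega<\alpha<\omega_1}$ is a resolution on $W$.
\end{itemize}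
\end{lemma}

\begin{proof}
(a) Let $u=R_\mu w$ and $\varepsilon>0$. Pick $\beta_0<\mu$ and $u'\in R_{\beta_0}W$ with $\|u-u'\|<\varepsilon$. For $\beta_0\le\beta<\mu$ we have $R_\beta w=R_\beta u$ and $R_\beta u'=u'$, so $\|R_\beta w-u\|\le\|R_\beta(u-u')\|+\|u'-u\|<2\varepsilon$.

(b) The ranges are separable by (P4), increasing by (P3), and continuous at limits by (P5). Their union is dense by (P5) and (P1), and it is closed because a convergent sequence from it lies in a single $P_\alpha W$.
\end{proof}

The heart of the paper is the following statement, proved in Section~\ref{sec:hilbert}.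

\begin{proposition}\label{prop:factor}
Let $X$ have \textup{(H)} and let $(P_\alpha)$ be a resolution on $X$. Then every $f\in X^*$ factors through $(P_\alpha)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:factor}]
We show by induction on $\operatorname{dens}W$ that every subspace $W$ of $X$ has a countably supporting set. The case $W=X$ and Lemma~\ref{lem:wld} then give the theorem. If $W$ is separable, take a countable dense set.

Let $\operatorname{dens}W=\kappa>\omega$ and let $(P_\alpha)_{\omega\le\alpha\le\kappa}$ be a PRI on $W$, which exists by (H). For $\omega\le\alpha<\kappa$ the operator $P_{\alpha+1}-P_\alpha$ is a projection by (P3). Its range is a subspace of $P_{\alpha+1}W$, so it has density at most $\operatorname{card}(\alpha+1)<\kappa$, and by the induction hypothesis it has a countably supporting set $\Gamma_\alpha$. Put $\Gamma=\bigcup_{\omega\le\alpha<\kappa}\Gamma_\alpha$.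

The closed linear span $F$ of $\Gamma$ contains every $P_\alpha W$, by transfinite induction: $P_\omega W=\{0\}$, at successors $P_{\alpha+1}w=P_\alpha w+(P_{\alpha+1}-P_\alpha)w$, and at limits (P5) applies. Hence $F=P_\kappa W=W$.

Suppose that $f\in W^*$ is nonzero at uncountably many points of $\Gamma$. Each $\Gamma_\alpha$ contains only countably many of them, so uncountably many $\alpha$ contribute. List the first $\omega_1$ of these in increasing order as $(\alpha_\xi)_{\xi<\omega_1}$, and let $x_\xi$ be a scalar multiple of an element of $\Gamma_{\alpha_\xi}$ with $f(x_\xi)=1$. The given PRI may be much longer than $\omega_1$, but on the span of these vectors it induces a resolution. Let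
\[
V=\overline{\operatorname{span}}\{x_\xi:\xi<\omega_1\},\qquad V_\eta=\overline{\operatorname{span}}\{x_\xi:\xi<\eta\},\qquad R_\eta=P_{\alpha_\eta}|_V\qquad(\eta<\omega_1).
\]
Since $x_\xi\in(P_{\alpha_\xi+1}-P_{\alpha_\xi})W$, condition (P3) gives $R_\eta x_\xi=x_\xi$ for $\xi<\eta$, when $\alpha_\xi+1\le\alpha_\eta$, and $R_\eta x_\xi=0$ for $\xi\ge\eta$, when $\alpha_\eta\le\alpha_\xi$. So $R_\eta$ is a projection of $V$ onto $V_\eta$ of norm at most one, and $R_\eta R_\zeta=R_{\min(\eta,\zeta)}$. The spaces $V_\eta$ are separable and increasing. For limit $\mu$ and $\xi<\mu$ we have $x_\xi\in V_{\xi+1}$ with $\xi+1<\mu$, so $V_\mu=\overline{\bigcup_{\eta<\mu}V_\eta}$. The union of all $V_\eta$ is a linear subspace containing every $x_\xi$, and it is closed because a convergent sequence from it lies in a single $V_\eta$; so it equals $V$. Thus $(R_\eta)$ is a resolution on $V$, and $V$ has (H). By Proposition~\ref{prop:factor}, $f|_V=f|_VR_\eta$ for some $\eta$. But $f(x_\eta)=1$ and $f(R_\eta x_\eta)=0$. This contradiction shows that $\Gamma$ is countably supporting.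
\end{proof}

\section{One hyperplane and two projections}\label{sec:two}

Suppose that $\varphi\in W^*$ does not factor through a resolution $(R_\alpha)$ on a space $W$ with (H). The subspace on which to test (H) is the hyperplane $Y=\ker\varphi$, which no $R_\alpha$ with $\varphi R_\alpha\neq 0$ leaves invariant. It has a PRI of its own, and by Lemma~\ref{lem:club} the ranges of this PRI are the spaces $Y\cap R_\alpha W$ for club many $\alpha$. At such a level we have two norm-one projections: one of $W$ onto $W_0=R_\alpha W$, and one of $Y$ onto $Y_0=Y\cap W_0$. We claim that, for a smooth norm, they produce a third one, of $W_0$ onto $Y_0$. This is visible in dimension four.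

\begin{example}\label{ex:four}
Let $\mathbb K=\mathbb R$, $1\le p<\infty$, $W=\ell_p^4$, and let $R$ replace the fourth coordinate by $0$, so that $W_0=RW=\ell_p^3$. Let $\varphi(x)=x_1+x_2+x_3+x_4$; then $\varphi\ne\varphi R$. Here $Y_0$ is the plane $y_1+y_2+y_3=0$ in $\ell_p^3$. The kernel of a projection $Q$ of $Y$ onto $Y_0$ is a line in $Y$ not contained in $Y_0$, so it is spanned by a vector $(u,-1)$ with $u_1+u_2+u_3=1$, and $\|Q\|\le1$ means
\begin{equation}\label{eq:exQ}
\|y\|_p^p\le\|y+\lambda u\|_p^p+|\lambda|^p\qquad(y\in Y_0,\ \lambda\in\mathbb R).
\end{equation}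
The kernel of a projection of $W_0$ onto $Y_0$ is spanned by a vector $e$ with $e_1+e_2+e_3=1$, and the projection has norm at most one if and only if
\begin{equation}\label{eq:exE}
\|y\|_p^p\le\|y+\lambda e\|_p^p\qquad(y\in Y_0,\ \lambda\in\mathbb R).
\end{equation}

Let $p>1$. Both right-hand sides are convex and differentiable in $\lambda$, so each inequality says that the derivative at $\lambda=0$ vanishes. The term $|\lambda|^p$ contributes nothing to the derivative. Hence \eqref{eq:exQ} holds for $u$ exactly when \eqref{eq:exE} holds for $e=u$, and both say that $\sum_i|y_i|^{p-1}\operatorname{sgn}(y_i)u_i=0$ for all $y\in Y_0$. The choices $y=(1,-1,0)$ and $y=(0,1,-1)$ give $u=(\frac13,\frac13,\frac13)$, and then $y=(2,-1,-1)$ gives $2^{p-1}=2$. So for $p>1$ the projection $Q$ exists only in the Hilbert case $p=2$.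

Let $p=1$. Now \eqref{eq:exQ} holds with $u=(1,0,0)$ by the triangle inequality, but \eqref{eq:exE} has no solution. Indeed, for $y=(2,-1,-1)$ and small $|\lambda|$ we have $\|y+\lambda e\|_1=4+\lambda(e_1-e_2-e_3)$, which forces $e_1=e_2+e_3$. Permuting the coordinates of $y$ gives $e_2=e_1+e_3$ and $e_3=e_1+e_2$, and adding the three equations gives $e_1+e_2+e_3=0$. The corner of $|\lambda|$ at $0$ absorbs the first-order term, and the claim fails.
\end{example}

To state the smoothness that is needed, we use support functionals. For a Banach space $X$ and $y,z\in X$ put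
\[
D_X(y)=\{h\in B_{X^*}:h(y)=\|y\|\},\qquad K_X(y;z)=\{h(z):h\in D_X(y)\}.
\]
The set $D_X(y)$ is nonempty by the Hahn--Banach theorem and $w^*$-compact by the Banach--Alaoglu theorem, so $K_X(y;z)$ is a nonempty compact subset of $\mathbb K$. For real scalars it is a single point exactly when $\lambda\mapsto\|y+\lambda z\|$ is differentiable at $0$; see the lines after Lemma~\ref{lem:tilt}. We say that $X$ is \emph{generically smooth along} a subspace $X_0$ if for every $z\in X$ the set
\[
\{y\in X_0:K_X(y;z)\text{ is a single point}\}
\]
is dense in $X_0$. The points $y$ are confined to $X_0$, while the direction $z$ and the support functionals belong to the whole space $X$.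

\begin{lemma}\label{lem:two}
Let $R$ be a projection on a Banach space $W$ with $\|R\|\le1$ and range $W_0$. Let $\varphi\in W^*$ satisfy $\varphi\ne\varphi R$ and $\varphi|_{W_0}\ne0$, and put $Y=\ker\varphi$, $Y_0=Y\cap W_0$. Assume that there is a projection $Q$ of $Y$ onto $Y_0$ with $\|Q\|\le1$ and that $Y$ is generically smooth along $Y_0$. Then there is $e\in W_0$ with
\begin{equation}\label{eq:e}
\varphi(e)=1,\qquad\|w-\varphi(w)e\|\le\|w\|\quad(w\in W_0).
\end{equation}
\end{lemma}

In other words, $w\mapsto w-\varphi(w)e$ is a projection of $W_0$ onto $Y_0$ of norm at most one.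

\begin{proof}
Choose $v\in W_0$ with $\varphi(v)=1$. Since $\varphi\ne\varphi R$, the functional $\varphi$ is nonzero at some $w-Rw\in\ker R$, so there is $x\in\ker R$ with $\varphi(x)=-1$. Put
\[
z=x+v\in Y,\qquad e=v-Qz\in W_0 .
\]
Then $\varphi(e)=1$, because $Qz\in Y$. (In Example~\ref{ex:four} take $x=(0,0,0,-1)$; then $z-Qz=x+e=(e,-1)$ spans $\ker Q$, so $e=u$.)

Let $y\in Y_0$ be such that $K_Y(y;z)$ is a single point, and let $h\in D_W(y)$. Both $Q$ and $R$ fix $y$ and have norm at most one, so the two functionals $h|_Y\circ Q$ and $(h\circ R)|_Y$ on $Y$ have norm at most one and take the value $\|y\|$ at $y$. They belong to $D_Y(y)$ and therefore agree at $z$: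
\[
h(Qz)=h(Rz)=h(Rx+Rv)=h(v).
\]
Thus $h(e)=0$, and $\|y+\lambda e\|\ge|h(y+\lambda e)|=\|y\|$ for all $\lambda\in\mathbb K$. Such $y$ are dense in $Y_0$, so the inequality holds for all $y\in Y_0$. Given $w\in W_0$, apply it to $y=w-\varphi(w)e\in Y_0$ and $\lambda=\varphi(w)$.
\end{proof}

This is the place where the exact value of the norm in (P2) matters: if $\|Q\|>1$, the functional $h|_Y\circ Q$ need not be a support functional. The hypothesis $\varphi\ne\varphi R$ cannot be dropped either. If $\varphi=\varphi R$, then $R|_Y$ is itself a projection of $Y$ onto $Y_0$, and its existence carries no information about the position of $Y_0$ in $W_0$.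

\begin{remark}\label{rem:ell1hyper}
The case $p=1$ of Example~\ref{ex:four} persists in $\ell_1(\omega_1)$. The functional $\sigma(x)=\sum_\gamma x_\gamma$ does not factor through the resolution $R_\alpha x=x1_{[0,\alpha)}$, since $\sigma(e_\alpha)=1$ and $R_\alpha e_\alpha=0$. Yet $\ker\sigma$ has a resolution. For $1\le\alpha<\omega_1$ let $r_\alpha(\gamma)=\gamma$ if $\gamma<\alpha$ and $r_\alpha(\gamma)=0$ otherwise, and let $Q_\alpha e_\gamma=e_{r_\alpha(\gamma)}$. Then $\|Q_\alpha\|=1$, $\sigma Q_\alpha=\sigma$ and $r_\alpha r_\beta=r_{\min(\alpha,\beta)}$, so the $Q_\alpha$ restrict to commuting projections of $\ker\sigma$ onto $\ker\sigma\cap\ell_1(\alpha)$, and $Q_\beta x\to x$ as $\beta\uparrow\mu$ for $x\in\ell_1(\mu)$. This hyperplane does not reveal that $\ell_1(\omega_1)$ fails (H), and a separate argument is needed (Section~\ref{sec:ell1}).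
\end{remark}

\section{Generic smoothness along filtrations}\label{sec:smooth}

In $X=\ell_1(\omega_1)$ generic smoothness fails along every $X_\alpha=\ell_1(\alpha)$: for $y\in X_\alpha$ the $\alpha$th coordinate of a support functional can be changed to any scalar of modulus at most one, so $K_X(y;e_\alpha)=B_{\mathbb K}$. We show that this is the only obstruction.

\begin{proposition}\label{prop:smooth}
Let $(X_\alpha)$ be a filtration of a Banach space $X$ that has no subspace isomorphic to $\ell_1(\omega_1)$. Then $X$ is generically smooth along $X_\alpha$ for all $\alpha$ in some club.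
\end{proposition}

The space $X$ is fixed in this section, and we write $D(y)$ and $K(y;z)$. We need two facts about how support functionals move with the point: a small move keeps them in any prescribed $w^*$-neighborhood, and a small move in the direction $z$ concentrates their values at $z$ near an extreme value.

\begin{lemma}\label{lem:usc}
If $y_k\to y$ and $h_k\in D(y_k)$, then every $w^*$-cluster point of $(h_k)$ lies in $D(y)$. Consequently, if $D(y)\subset U$ with $U$ $w^*$-open, then $D(y')\subset U$ for all $y'$ sufficiently close to $y$.
\end{lemma}

\begin{proof}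
We have $|h_k(y)-\|y\||\le|h_k(y-y_k)|+|\|y_k\|-\|y\||\le2\|y-y_k\|\to0$, which gives the first claim. If the second failed, there would be $y_k\to y$ and $h_k\in D(y_k)\setminus U$; a cluster point of $(h_k)$ in the $w^*$-compact set $B_{X^*}\setminus U$ would lie in $D(y)\setminus U$.
\end{proof}

Let $K\subset\mathbb K$. A scalar $\theta$ with $|\theta|=1$ \emph{exposes} $p\in K$ if $\operatorname{Re}(\theta k)<\operatorname{Re}(\theta p)$ for all $k\in K\setminus\{p\}$.

\begin{lemma}\label{lem:tilt}
Let $y,z\in X$, let $\theta$ expose $p$ in $K(y;z)$, and let $G\subset\mathbb K$ be an open set containing $p$. Then $K(y+t\theta z;z)\subset G$ for all sufficiently small $t>0$.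
\end{lemma}

\begin{proof}
Otherwise there are $t_k\downarrow0$ and $h_k\in D(y+t_k\theta z)$ with $h_k(z)\notin G$. Take $h^0\in D(y)$ with $h^0(z)=p$. Then
\[
\begin{aligned}
\|y\|+t_k\operatorname{Re}(\theta h_k(z))&\ge\operatorname{Re}h_k(y+t_k\theta z)=\|y+t_k\theta z\|\\
&\ge\operatorname{Re}h^0(y+t_k\theta z)=\|y\|+t_k\operatorname{Re}(\theta p),
\end{aligned}
\]
so $\operatorname{Re}(\theta h_k(z))\ge\operatorname{Re}(\theta p)$. A $w^*$-cluster point $h$ of $(h_k)$ lies in $D(y)$ by Lemma~\ref{lem:usc}, and it satisfies $\operatorname{Re}(\theta h(z))\ge\operatorname{Re}(\theta p)$ and $h(z)\notin G$. The first property forces $h(z)=p$, and this contradicts the second.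
\end{proof}

For real scalars, $\theta=1$ and $p=\max K(y;z)$, the displayed inequalities read $p\le(\|y+tz\|-\|y\|)/t\le h_t(z)$ for $h_t\in D(y+tz)$, and the lemma gives $h_t(z)\to p$. So $\max K(y;z)$ is the right derivative of $\lambda\mapsto\|y+\lambda z\|$ at $0$; replacing $z$ by $-z$ shows that $\min K(y;z)$ is the left derivative.

For complex scalars the two endpoints are replaced by a diameter. A \emph{diametral pair} of a compact set $K\subset\mathbb K$ is a pair $(p^+,p^-)$ of points of $K$ with $|p^+-p^-|=\operatorname{diam}K$. If $\delta=\operatorname{diam}K>0$, both points are exposed. Indeed, let $\theta=\overline{(p^+-p^-)}/\delta$. For $k\in K$ we have $\operatorname{Re}\theta(k-p^-)\le|k-p^-|\le\delta=\theta(p^+-p^-)$, with equality only if $\theta(k-p^-)=\delta$, that is, $k=p^+$. So $\theta$ exposes $p^+$, and exchanging the two points shows that $-\theta$ exposes $p^-$.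

From now on $\mathbb K_0$ denotes $\mathbb Q$ in the real case and $\mathbb Q+\sqrt{-1}\,\mathbb Q$ in the complex case.

\begin{proof}[Proof of Proposition~\ref{prop:smooth}]
Suppose the conclusion fails. Then the set $S$ of limit ordinals $\alpha>\alpha_0$ such that $X$ is not generically smooth along $X_\alpha$ is stationary. For $\alpha\in S$ fix a witness $z_\alpha$; since $K(y;\lambda z)=\lambda K(y;z)$, we may take $z_\alpha\in B_X$. The plan is to find a single ball in which, for uncountably many $\alpha$, the support functionals can be steered to take either of two fixed values at $z_\alpha$, independently for different $\alpha$. Such $z_\alpha$ behave like the unit vectors of $\ell_1(\omega_1)$.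

\medskip\noindent\emph{Step 1: a ball for each $\alpha$.} Fix $\alpha\in S$. For distinct $a^+,a^-\in\mathbb K_0$ let $G_\alpha(a^+,a^-)$ be the set of $y\in X_\alpha$ such that $K(y;z_\alpha)$ has a diametral pair $(p^+,p^-)$ with
\[
|p^+-a^+|<\tfrac18|a^+-a^-|,\qquad|p^--a^-|<\tfrac18|a^+-a^-|;
\]
these inequalities imply $p^+\ne p^-$. If $K(y;z_\alpha)$ is not a single point, take a diametral pair and $a^\pm\in\mathbb K_0$ close enough to $p^\pm$; then $y\in G_\alpha(a^+,a^-)$. By the choice of $z_\alpha$, such $y$ fill a nonempty open subset of $X_\alpha$. This open set is covered by the countably many sets $G_\alpha(a^+,a^-)$, so by the Baire category theorem one of them is dense in a nonempty open set $O\subset X_\alpha$. Fix once and for all a countable dense set $E_\beta\subset X_\beta$ for each $\beta$. Since $\alpha$ is a limit ordinal, $\bigcup_{\beta<\alpha}E_\beta$ is dense in $X_\alpha$ and meets $O$. So there are $\beta(\alpha)<\alpha$, $y_0\in E_{\beta(\alpha)}$, a rational $r>0$ and $a^+\neq a^-$ in $\mathbb K_0$ such that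
\begin{equation}\label{eq:ball}
G_\alpha(a^+,a^-)\ \text{is dense in}\ \{y\in X_\alpha:\|y-y_0\|<r\}.
\end{equation}

\medskip\noindent\emph{Step 2: one ball for uncountably many $\alpha$.} By Fodor's lemma $\beta(\alpha)$ equals a constant $\beta$ on a stationary, hence uncountable, subset of $S$. There the quadruple $(y_0,r,a^+,a^-)$ takes countably many values, so it is constant on an uncountable set $S'\subset S$; note that $y_0\in X_\beta\subset X_\alpha$ for $\alpha\in S'$. Choose recursively a strictly increasing family $(\alpha_\xi)_{\xi<\omega_1}$ in $S'$ with $z_{\alpha_\zeta}\in X_{\alpha_\xi}$ for $\zeta<\xi$; this is possible because only countably many vectors have been chosen before stage $\xi$. Write $z_\xi=z_{\alpha_\xi}$, $d=a^+-a^-$ and $\eta=|d|/8$, and for a sign $\varepsilon=\pm1$ let $a^\varepsilon$ be $a^+$ or $a^-$ accordingly.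

\medskip\noindent\emph{Step 3: steering.} We claim that for $\xi_1<\dots<\xi_m$ and signs $\varepsilon_1,\dots,\varepsilon_m$ there is $h\in B_{X^*}$ with $|h(z_{\xi_i})-a^{\varepsilon_i}|<\eta$ for all $i$.

Let $U_i=\{h\in X^*:|h(z_{\xi_i})-a^{\varepsilon_i}|<\eta\}$, a $w^*$-open set. Starting from $y_0$, we construct $y_1,\dots,y_m$ such that
\[
\|y_i-y_0\|<r,\qquad D(y_i)\subset U_1\cap\dots\cap U_i,\qquad y_i\in X_{\alpha_{\xi_{i+1}}}\ \text{ if }i<m .
\]
Let $y_{i-1}\in X_\alpha$ be given, where $\alpha=\alpha_{\xi_i}$, and write $z=z_{\xi_i}$. By \eqref{eq:ball} and Lemma~\ref{lem:usc} there is $y'\in G_\alpha(a^+,a^-)$ so close to $y_{i-1}$ that $\|y'-y_0\|<r$ and $D(y')\subset U_1\cap\dots\cap U_{i-1}$. Let $(p^+,p^-)$ be a diametral pair of $K(y';z)$ as in the definition of $G_\alpha(a^+,a^-)$, let $\theta$ expose $p^{\varepsilon_i}$, and put $y_i=y'+t\theta z$. For small $t>0$ we have $\|y_i-y_0\|<r$, we have $D(y_i)\subset U_1\cap\dots\cap U_{i-1}$ by Lemma~\ref{lem:usc}, and we have $D(y_i)\subset U_i$ by Lemma~\ref{lem:tilt} applied to the open disc of radius $\eta$ about $a^{\varepsilon_i}$, which contains $p^{\varepsilon_i}$.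 The point $y_i$ may have left $X_\alpha$, but for $i<m$ both $y'$ and $z$ lie in $X_{\alpha_{\xi_{i+1}}}$ by the choice made in Step 2, so the construction continues. Any $h\in D(y_m)$ proves the claim.

\medskip\noindent\emph{Step 4: the copy of $\ell_1(\omega_1)$.} Let $\xi_1<\dots<\xi_m$ and $c_1,\dots,c_m\in\mathbb K$. One of the sums $\sum|\operatorname{Re}c_i|$, $\sum|\operatorname{Im}c_i|$ is at least $\frac12\sum|c_i|$; taking for $\varepsilon_i$ the signs of the corresponding parts, we get $|\sum\varepsilon_ic_i|\ge\frac12\sum|c_i|$. Let $h$ and $h'$ be given by Step 3 for $(\varepsilon_i)$ and for $(-\varepsilon_i)$. Then $(h-h')(z_{\xi_i})=\varepsilon_id+\rho_i$ with $|\rho_i|<2\eta$, and $\|h-h'\|\le2$. Therefore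
\[
\Big\|\sum_ic_iz_{\xi_i}\Big\|\ge\frac12\Big(|d|\,\Big|\sum_i\varepsilon_ic_i\Big|-2\eta\sum_i|c_i|\Big)\ge\frac12(4\eta-2\eta)\sum_i|c_i|=\eta\sum_i|c_i| .
\]
Since $\|z_\xi\|\le1$, the assignment $e_\xi\mapsto z_\xi$ extends to an operator $\ell_1(\omega_1)\to X$, and this operator is bounded below by $\eta$. So $X$ has a subspace isomorphic to $\ell_1(\omega_1)$, a contradiction.
\end{proof}

\section{Property (H) excludes $\ell_1(\omega_1)$}\label{sec:ell1}

A copy of $\ell_1(\omega_1)$ in $X$ carries an equivalent norm over which we have no control. So we need a subspace of $\ell_1(\omega_1)$ that has no PRI under any equivalent norm. It will be the kernel of a quotient map from $\ell_1(\omega_1)$ onto a space $Z\subset\ell_\infty$ that has $c_0(\omega_1)$ as a quotient. The contradiction comes from two opposite facts. An uncountable part of $c_0(\omega_1)$ cannot be lifted to $Z$, since $\ell_\infty$ has countably many coordinates. But it can be lifted along any quotient map whose kernel is isomorphic to $\ell_1$, and a projection in the kernel will let us arrange exactly that.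

For $J\subset I$ we regard $c_0(J)$ and $\ell_1(J)$ as the subspaces of $c_0(I)$ and $\ell_1(I)$ of vectors supported in $J$. A separable subset of $\ell_1(I)$ lies in $\ell_1(J)$ for a countable $J$, the union of the supports of a countable dense subset. We use twice the following successive approximation. If $D$ is a dense subset of the unit ball $B_F$ of a Banach space $F$, then
\begin{equation}\label{eq:approx}
\text{every }z\in B_F\text{ has the form }z=\sum_{j\ge0}2^{-j}d_j\text{ with }d_j\in D.
\end{equation}
To see this, pick $d_0\in D$ with $\|z-d_0\|\le\frac12$, repeat with $2(z-d_0)\in B_F$ in place of $z$, and continue; then $\|z-\sum_{j\le k}2^{-j}d_j\|\le2^{-k-1}$.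

\begin{lemma}\label{lem:lift}
Let $\pi:W\to c_0(I)$ be a bounded linear surjection from a Banach space $W$ whose kernel $N$ is isomorphic to $\ell_1$. Then there are a set $I_1\subset I$ with countable complement and a bounded operator $J:c_0(I_1)\to W$ such that $\pi Jx=x$ for all $x\in c_0(I_1)$.
\end{lemma}

\begin{proof}
It is enough to project onto $N$. Since $\ell_1=c_0^*$, this amounts to extending to $W$, in a linear way, the functionals on $N$ given by elements of $c_0$. We take separably many extensions; their ambiguity then lives on countably many coordinates of $I$, which we discard.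

Let $\iota:\ell_1\to N$ be an isomorphism and $c=\|\iota^{-1}\|$. Define $\rho:W^*\to\ell_\infty=\ell_1^*$ by $\rho\psi=\psi\circ\iota$; its kernel is $N^\perp$. For each finitely supported sequence $\xi$ with entries in $\mathbb K_0$, the functional $v\mapsto\sum_n\xi_n(\iota^{-1}v)_n$ on $N$ has norm at most $c\|\xi\|_\infty$; extend it with the same norm to $\psi_\xi\in W^*$, so that $\rho\psi_\xi=\xi$. Let $U$ be the closed linear span of the countably many $\psi_\xi$. Then $U$ is separable and $\rho U\subset c_0$. The sequences $\xi$ as above with $\|\xi\|_\infty\le1$ are dense in $B_{c_0}$. Writing an element of $B_{c_0}$ as $\sum2^{-j}\xi^{(j)}$ by \eqref{eq:approx} and taking $\sum2^{-j}\psi_{\xi^{(j)}}$, we find for every $\xi\in c_0$ some $\psi\in U$ with $\rho\psi=\xi$ and $\|\psi\|\le2c\|\xi\|$.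

By the open mapping theorem $\pi$ induces an isomorphism of $W/N$ onto $c_0(I)$, so $\mu\mapsto\mu\circ\pi$ is an isomorphism of $\ell_1(I)=c_0(I)^*$ onto $N^\perp=(W/N)^*$. The space $U\cap N^\perp$ is separable, so there is a countable $I_0\subset I$ such that each of its elements is $\mu\circ\pi$ with $\mu\in\ell_1(I_0)$. Let $I_1=I\setminus I_0$ and $W_1=\pi^{-1}(c_0(I_1))\supset N$. Every element of $U\cap N^\perp$ vanishes on $W_1$.

For $w\in W_1$ and $\xi\in c_0$ put $(Aw)(\xi)=\psi(w)$, where $\psi\in U$ is any functional with $\rho\psi=\xi$. Two choices differ by an element of $U\cap N^\perp$, so the value is well defined, and it is linear in $\xi$ and in $w$ with $|(Aw)(\xi)|\le2c\|\xi\|\|w\|$. Thus $A:W_1\to c_0^*=\ell_1$ is a bounded operator. For $v\in N$ we have $(Av)(\xi)=(\rho\psi)(\iota^{-1}v)=\sum_n\xi_n(\iota^{-1}v)_n$, that is, $Av=\iota^{-1}v$. So $\iota A$ is a projection of $W_1$ onto $N=\ker\pi$, and $\pi$ maps the complement $\ker\iota A$ bijectively onto $c_0(I_1)$. Let $J$ be the inverse of this bijection; it is bounded by the open mapping theorem.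
\end{proof}

\begin{proposition}\label{prop:badY}
There is a nonseparable subspace $Y$ of $\ell_1(\omega_1)$ such that no filtration of $Y$ consists of complemented subspaces of $Y$.
\end{proposition}

\begin{proof}
\emph{Step 1: the space $Z$.} Let $(N_\gamma)_{\gamma<\omega_1}$ be infinite subsets of $\mathbb N$ with pairwise finite intersections. (Identify $\mathbb N$ with $\mathbb Q$, and for $\omega_1$ many irrational numbers take the set of terms of a rational sequence converging to the number.) For $\beta\le\omega_1$ let $Z_\beta\subset\ell_\infty$ be the closed linear span of $c_0\cup\{1_{N_\gamma}:\gamma<\beta\}$, and let $Z=Z_{\omega_1}$. The norm of the class of $x$ in $\ell_\infty/c_0$ is $\limsup_n|x_n|$. Finitely many of the $N_\gamma$ are disjoint and infinite outside a finite set, so the class of $\sum_ia_i1_{N_{\gamma_i}}$ has norm $\max_i|a_i|$. Hence $e_\gamma\mapsto1_{N_\gamma}+c_0$ extends to an isometry of $c_0(\omega_1)$ onto $Z/c_0$ that maps $c_0(\beta)$ onto $Z_\beta/c_0$. We obtain a bounded surjection $\sigma:Z\to c_0(\omega_1)$ with $\ker\sigma=c_0$, $\sigma1_{N_\gamma}=e_\gamma$ and $Z_\beta=\sigma^{-1}(c_0(\beta))$.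

\medskip\noindent\emph{Step 2: the subspace $Y$.} Let $D$ be the set of elements of $B_Z$ that are finite linear combinations, with coefficients in $\mathbb K_0$, of the functions $1_{\{n\}}$ and $1_{N_\gamma}$. The coefficients of $d \in D$ at the $1_{N_\gamma}$ are the coordinates of $\sigma d$, so $D\cap Z_\beta$ consists of the combinations that use only $\gamma<\beta$. It is countable for $\beta<\omega_1$. It is dense in $B_{Z_\beta}$, because such combinations are dense in $Z_\beta$ and those in the open unit ball are dense in the open unit ball. The set $D$ has cardinality $\omega_1$; enumerate it as $(d_\gamma)_{\gamma<\omega_1}$ with $d_\gamma=0$ for uncountably many $\gamma$, and let $T:\ell_1(\omega_1)\to Z$ be the operator with $Te_\gamma=d_\gamma$, so that $\|T\|\le1$. If $A\subset\omega_1$ and $\beta\le\omega_1$ satisfy $D\cap Z_\beta\subset\{d_\gamma:\gamma\in A\}$, then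
\begin{equation}\label{eq:lift}
\text{for every }z\in Z_\beta\text{ there is }w\in\ell_1(A)\text{ with }Tw=z,\ \|w\|\le2\|z\|:
\end{equation}
write $z\in B_{Z_\beta}$ as $\sum2^{-j}d_{\gamma_j}$ with $\gamma_j\in A$ by \eqref{eq:approx} and take $w=\sum2^{-j}e_{\gamma_j}$. With $A=\beta=\omega_1$ this shows that $T$ is onto. Let $Y=\ker T$. It contains uncountably many unit vectors $e_\gamma$, so it is nonseparable.

\medskip\noindent\emph{Step 3: closing off.} Let $(Y_\alpha)$ be a filtration of $Y$ by complemented subspaces. We look for a level of the form $Y\cap\ell_1(A)$ with $T\ell_1(A)=Z_\beta$. Start with a countably infinite set $A_0\subset\omega_1$ and any index $\alpha_0$ of the filtration, and choose successively $\beta_0,A_1,\alpha_1,\beta_1,A_2,\dots$, with countable increasing sets $A_k$ and strictly increasing countable ordinals $\alpha_k$ and $\beta_k$, such that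
\[
\begin{gathered}
\{d_\gamma:\gamma\in A_k\}\subset Z_{\beta_k},\qquad D\cap Z_{\beta_k}\subset\{d_\gamma:\gamma\in A_{k+1}\},\\
Y_{\alpha_k}\subset\ell_1(A_{k+1}),\qquad Y\cap\ell_1(A_{k+1})\subset Y_{\alpha_{k+1}}.
\end{gathered}
\]
Each choice is possible because the set on the left is countable or separable. Let $A=\bigcup_kA_k$, $\alpha=\sup_k\alpha_k$, $\beta=\sup_k\beta_k$ and $V=\ell_1(A)$. Then $D\cap Z_\beta=\bigcup_k(D\cap Z_{\beta_k})\subset\{d_\gamma:\gamma\in A\}\subset Z_\beta$, so \eqref{eq:lift} holds for $(A,\beta)$ and $TV=Z_\beta$.

Moreover $Y_\alpha=Y\cap V$. The inclusion $\subset$ holds because $Y_\alpha=\overline{\bigcup_kY_{\alpha_k}}$ and $Y_{\alpha_k}\subset V$. Conversely, let $y\in Y\cap V$. The truncations $y_k=y1_{A_k}$ converge to $y$ but need not lie in $Y$, so we correct them. We have $Ty_k\in Z_{\beta_k}$ and $Ty_k\to Ty=0$, and \eqref{eq:lift} for $(A_{k+1},\beta_k)$ gives $w_k\in\ell_1(A_{k+1})$ with $Tw_k=Ty_k$ and $\|w_k\|\to0$. The vectors $y_k-w_k\in Y\cap\ell_1(A_{k+1})\subset Y_\alpha$ converge to $y$.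

\medskip\noindent\emph{Step 4: a quotient map with kernel $\ell_1$.} Let $Q$ be a projection of $Y$ onto $Y_\alpha=Y\cap V$. Let $I=\omega_1\setminus\beta$ and let $q:Z\to c_0(I)$ be $\sigma$ followed by restriction to $I$; it is onto, with kernel $Z_\beta$. The kernel of $qT$ is
\[
T^{-1}(Z_\beta)=T^{-1}(TV)=V+Y=V+QY+\ker Q=V+\ker Q .
\]
We factor out $\ker Q$ to reduce this kernel to a copy of $V$. Let $W=\ell_1(\omega_1)/\ker Q$ and let $N$ be the image of $V$ in $W$. Since $\ker Q\subset\ker T$, the operator $T$ induces $\bar T:W\to Z$, and $\pi=q\bar T$ is a surjection onto $c_0(I)$ with kernel $N$.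

We check that the quotient map is bounded below on $V$. Let $0\neq v\in V$, $k\in\ker Q$ and $\|v-k\|=\varepsilon\|v\|$. Then $\|Tv\|=\|T(v-k)\|\le\varepsilon\|v\|$, and \eqref{eq:lift} gives $v'\in V$ with $Tv'=Tv$ and $\|v'\|\le2\varepsilon\|v\|$. Now $v-v'\in Y\cap V=QY$, so
\[
\|v-v'\|=\|Q(v-v'-k)\|\le\|Q\|\,(\|v-k\|+\|v'\|)\le3\|Q\|\varepsilon\|v\| .
\]
Hence $\|v\|\le(3\|Q\|+2)\varepsilon\|v\|$, and $\operatorname{dist}(v,\ker Q)\ge\|v\|/(3\|Q\|+2)$. So $N$ is isomorphic to $V$, and $V$ is isometric to $\ell_1$ because $A$ is countably infinite.

\medskip\noindent\emph{Step 5: the contradiction.} Lemma~\ref{lem:lift} gives an uncountable set $I_1\subset I$ and $J:c_0(I_1)\to W$ with $q\bar TJe_\gamma=e_\gamma$, so $\bar TJe_\gamma\ne0$ for every $\gamma\in I_1$. For each $n\in\mathbb N$ the functional $x\mapsto(\bar TJx)_n$ belongs to $c_0(I_1)^*=\ell_1(I_1)$ and has countable support. For $\gamma\in I_1$ outside all these supports, $\bar TJe_\gamma=0$.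
\end{proof}

\begin{corollary}\label{cor:noell1}
A Banach space with \textup{(H)} has no subspace isomorphic to $\ell_1(\omega_1)$.
\end{corollary}

\begin{proof}
Let $L:\ell_1(\omega_1)\to X$ be an isomorphic embedding and let $Y$ be as in Proposition~\ref{prop:badY}. Then $L(Y)$ is a subspace of $X$ of density $\omega_1$. If $X$ has (H), Lemma~\ref{lem:resolution}(b) gives a resolution $(P_\alpha)$ on $L(Y)$, and the ranges of the projections $L^{-1}P_\alpha L$ form a filtration of $Y$ by complemented subspaces.
\end{proof}

\section{From hyperplanes to Hilbert space}\label{sec:hilbert}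

We first check that the hypotheses of Lemma~\ref{lem:two} hold at many levels of a resolution.

\begin{proposition}\label{prop:hyper}
Let $W$ have \textup{(H)}, let $(R_\alpha)$ be a resolution on $W$ with ranges $W_\alpha$, and let $\varphi\in W^*$ be a functional that does not factor through $(R_\alpha)$. Then for all $\alpha$ in some club there is $e\in W_\alpha$ with $\varphi(e)=1$ and $\|w-\varphi(w)e\|\le\|w\|$ for all $w\in W_\alpha$.
\end{proposition}

\begin{proof}
If $W$ were separable, then $W=W_\alpha$ and $R_\alpha=\mathrm{Id}_W$ for some $\alpha$, and $\varphi$ would factor. So $W$ is nonseparable, and as a union of $\omega_1$ separable sets it has density $\omega_1$. The same holds for the hyperplane $Y=\ker\varphi$; note that $\varphi\ne0$. By (H) and Lemma~\ref{lem:resolution}(b) there is a resolution $(Q_\alpha)$ on $Y$.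

Fix $v\in W$ with $\varphi(v)=1$ and $\alpha_1$ with $v\in W_{\alpha_1}$. For $\alpha\ge\alpha_1$ put $Y_\alpha=Y\cap W_\alpha$. These spaces are separable and increasing with union $Y$. If $\mu>\alpha_1$ is a limit ordinal and $y\in Y_\mu$, take $w_k\to y$ with $w_k\in W_{\beta_k}$, $\alpha_1\le\beta_k<\mu$; then $w_k-\varphi(w_k)v\in Y_{\beta_k}$, and these vectors converge to $y$ because $\varphi(w_k)\to\varphi(y)=0$. So $(Y_\alpha)_{\alpha\ge\alpha_1}$ is a filtration of $Y$. By Lemma~\ref{lem:club}, $Q_\alpha Y=Y_\alpha$ on a club. By Corollary~\ref{cor:noell1} and Proposition~\ref{prop:smooth}, $Y$ is generically smooth along $Y_\alpha$ on a club. For $\alpha\ge\alpha_1$ in both clubs, Lemma~\ref{lem:two} applies to $R_\alpha$, $\varphi$ and $Q_\alpha$.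
\end{proof}

An abundance of such projections is possible only for a Hilbert norm. This is the content of the following theorem, due to Kakutani \cite{kakutani} in the real case and to Bohnenblust \cite{bohnenblust} in the complex case.

\begin{theorem}[Kakutani, Bohnenblust]\label{thm:KB}
Let $E$ be a three-dimensional normed space over $\mathbb K$ such that every two-dimensional $\mathbb K$-linear subspace of $E$ is the range of a $\mathbb K$-linear projection of $E$ of norm one. Then the norm of $E$ is induced by an inner product.
\end{theorem}

Suppose now that $f\in X^*$ does not factor through a resolution $(P_\alpha)$ on $X$. Proposition~\ref{prop:hyper} applied to $f$ controls one hyperplane, while Theorem~\ref{thm:KB} asks for every plane $\ker t$ in a three-dimensional subspace $E$. Two difficulties arise. We need a functional that equals $t$ on $E$ and still does not factor; a small multiple of the tail of $f$, added to $t$, will do. And the vector $e$ given by Proposition~\ref{prop:hyper} need not lie in $E$, so we must bring it back by a projection of norm one onto $E$. On $X$ there may be none. On the subspace $P_\beta^{-1}(E)$,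 where $E\subset P_\beta X$, the projection $P_\beta$ itself is one, and (H) lets us work in that subspace.

\begin{proof}[Proof of Proposition~\ref{prop:factor}]
Let $X_\alpha=P_\alpha X$, and suppose that $f\in X^*$ does not factor through $(P_\alpha)$. Then $f\ne0$, and no $P_\alpha$ is the identity, so $X$ is nonseparable. Let $E\subset X$ be a three-dimensional subspace and $0\ne t\in E^*$.

\medskip\noindent\emph{Step 1: the space $W$ and the functional $\varphi$.} Choose $\beta$ with $E\subset X_\beta$, and let $W=\{x\in X:P_\beta x\in E\}$. This subspace contains $E$ and $\ker P_\beta$, and $P=P_\beta|_W$ is a projection of $W$ onto $E$ with $\|P\|\le1$. For $\beta\le\alpha<\omega_1$ we have $P_\beta P_\alpha=P_\beta$, so $R_\alpha=P_\alpha|_W$ maps $W$ into $W$, and its range is $W_\alpha=W\cap X_\alpha\supset E$. The spaces $W_\alpha$ are separable and increasing with union $W$. For a limit ordinal $\mu>\beta$ and $w\in W_\mu$, Lemma~\ref{lem:resolution}(a) gives $w=\lim_{\alpha\uparrow\mu}R_\alpha w$ with $R_\alpha w\in W_\alpha$. So $(R_\alpha)_{\beta\le\alpha<\omega_1}$ is a resolution on $W$. Put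
\[
\varphi(w)=t(Pw)+s\,f(w-Pw)\quad(w\in W),\qquad s=\frac{\|t\|}{8\|f\|}.
\]
Then $\varphi=t$ on $E$ and $\varphi=sf$ on $\ker P_\beta$. The functional $\varphi$ does not factor through $(R_\alpha)$. Indeed, let $\varphi=\varphi R_\alpha$ with $\alpha\ge\beta$, and let $x\in X$. The vector $x-P_\alpha x$ lies in $\ker P_\beta$ and is annihilated by $R_\alpha$, so $sf(x-P_\alpha x)=\varphi(x-P_\alpha x)=0$. This gives $f=fP_\alpha$, contrary to the assumption.

\medskip\noindent\emph{Step 2: $\ker t$ is the range of a norm-one projection of $E$.} Proposition~\ref{prop:hyper} gives $\alpha\ge\beta$ and $e\in W_\alpha$ with $\varphi(e)=1$ and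
\begin{equation}\label{eq:onE}
\|w-t(w)e\|\le\|w\|\qquad(w\in E).
\end{equation}
Taking $w\in E$ with $\|w\|=1$ and $|t(w)|=\|t\|$, we get $\|t\|\|e\|\le\|w\|+\|w-t(w)e\|\le2$. Let $\tau=t(Pe)$. Then
\[
|1-\tau|=|\varphi(e)-t(Pe)|=s\,|f(e-Pe)|\le2s\|f\|\|e\|\le\frac{4s\|f\|}{\|t\|}=\frac12 .
\]
Define $M:E\to E$ by $Mw=P(w-t(w)e)=w-t(w)Pe$. By \eqref{eq:onE}, $\|M\|\le1$. The operator $M$ is the identity on $\ker t$, and $M(Pe)=(1-\tau)Pe$; it fails to be a projection only because $\tau$ may differ from $1$. Since $\tau\ne0$, we have $E=\ker t\oplus\mathbb K\,Pe$. Since $|1-\tau|\le\frac12$, which is the purpose of the choice of $s$, the powers $M^k$ converge to the projection of $E$ onto $\ker t$ along $Pe$. This projection is a nonzero limit of operators of norm at most one, so its norm is one.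

\medskip\noindent\emph{Step 3: $X$ is a Hilbert space.} Every two-dimensional subspace of $E$ is $\ker t$ for some $t\ne0$, so by Theorem~\ref{thm:KB} the norm of $E$ comes from an inner product. Any two vectors $x,y\in X$ lie in a three-dimensional subspace, so $\|x+y\|^2+\|x-y\|^2=2\|x\|^2+2\|y\|^2$. By the Jordan--von Neumann theorem, a norm that satisfies this parallelogram law is induced by an inner product. So $X$ is a Hilbert space.

\medskip\noindent\emph{Step 4: the contradiction.} Each $P_\alpha$ is an orthogonal projection. Indeed, for $u\in X_\alpha$, $k\in\ker P_\alpha$ and $\lambda\in\mathbb K$ we have $\|u\|=\|P_\alpha(u+\lambda k)\|\le\|u+\lambda k\|$, that is, $0\le2\operatorname{Re}\langle\lambda k,u\rangle+|\lambda|^2\|k\|^2$; letting $\lambda\to0$ in every direction gives $\langle k,u\rangle=0$. Write $f=\langle\,\cdot\,,x\rangle$ by the Riesz representation theorem and choose $\alpha$ with $x\in X_\alpha$. Then $f(y-P_\alpha y)=\langle y-P_\alpha y,x\rangle=0$ for all $y\in X$, so $f=fP_\alpha$, contrary to the assumption.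
\end{proof}

With the reduction in Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:use}
Property (H) was applied to three kinds of subspaces. In Section~\ref{sec:reduction} it provides the PRIs along which the induction on the density runs. In Corollary~\ref{cor:noell1} it is applied to a subspace of a copy of $\ell_1(\omega_1)$, where only the boundedness of the projections matters. In Proposition~\ref{prop:hyper} it is applied to hyperplanes of the spaces $P_\beta^{-1}(E)$, and there the projections must have norm one for the norm inherited from $X$.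
\end{remark}

\begin{thebibliography}{9}

\bibitem{bohnenblust}
Bohnenblust, Portugal. Math. \textbf{3} (1942).

\bibitem{kakutani}
Kakutani, Japan. J. Math. \textbf{16} (1939).

\bibitem{source}
\texttt{http://www.karlin.mff.cuni.cz/\%7Ekalenda/pap/hab.pdf}

\end{thebibliography}
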